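# A commutative Banach algebra with no nilpotent elements and no closed prime ideals

## Three theorems on $\bar\beta^*(A)$ and $T_1(A)$

Scalars are complex throughout, algebras are associative but need be neither commutative nor unital, and "ideal" means two-sided ideal.

**Theorem 1.** There is a commutative separable Banach algebra $A\neq\{0\}$ such that

1. $A$ has no non-zero nilpotent elements; hence $A$ is semiprime and $\bar\beta^*(A)=\{0\}$;
2. every continuous topologically irreducible representation of $A$ is zero, so $T_1(A)=A$. Moreover $A$ has no proper closed prime ideals.

**Theorem 2.** Given any sequence $(\delta_n)_{n\ge2}$ in $(0,1]$, the algebra $A$ of Theorem 1 can be chosen so that in addition $\|a_1a_2\cdots a_n\|\le\delta_n\|a_1\|\cdots\|a_n\|$ for all $n\ge2$ and all $a_1,\dots,a_n\in A$.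

**Theorem 3.** For a Banach algebra $A$ let $\bar P(A)$ be the intersection of all proper closed prime ideals of $A$, with $\bar P(A)=A$ if there are none. Then
$$\bar\beta^*(A)\subseteq\bar P(A)\subseteq T_1(A).$$
Moreover $a\in\bar P(A)$ if and only if every open m-system containing $a$ contains $0$. Here an m-system is a set $S\subseteq A$ such that for all $s,t\in S$ there is $x\in A$ with $sxt\in S$.

These theorems answer a question from "Topologically irreducible representations and radicals in Banach algebras" (https://github.com/mikeg2105/math-tutorial1). Conjecture 12.1 there says that $T_1(A)=\bar\beta^*(A)$ for all Banach algebras $A$. By Theorem 1 the conjecture is false, even for commutative separable algebras, and the failure is as large as it can be: one side is $\{0\}$ and the other is all of $A\ne\{0\}$. By Theorem 2 it persists among algebras whose long products are as small as we please. Theorem 3 locates the obstruction: in the example the first inclusion is already $\{0\}\subsetneq A$. Whether $\bar P(A)=T_1(A)$ in general is not addressed here.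

## Topological irreducibility, semiprime quotients, closed primes

**Definition.** A representation of $A$ on a Banach space $X\ne\{0\}$ is a homomorphism $\pi:A\to\mathcal L(X)$ into the bounded operators. It is *topologically irreducible* if no closed subspace of $X$ other than $\{0\}$ and $X$ is invariant under $\pi(A)$. The set $T_1(A)$ is the intersection of the kernels of all continuous topologically irreducible representations, and $T_1(A)=A$ if there are none.

For example, $M_d(\mathbb C)$ acting on $\mathbb C^d$ is topologically irreducible, and so is any character $A\to\mathbb C=\mathcal L(\mathbb C)$. By contrast, $C[0,1]$ acting by multiplication on $L^2[0,1]$ is not: the functions that vanish almost everywhere on $[1/2,1]$ form a closed invariant subspace. The zero representation on a one-dimensional space is topologically irreducible, but its kernel is $A$, so it does not affect $T_1(A)$.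

For ideals $I,J$ write $IJ$ for the linear span of the products $uv$ with $u\in I$, $v\in J$; it is again an ideal. An ideal $I$ is nilpotent if $I^n=\{0\}$ for some $n$.

**Definition.** An algebra is *semiprime* if it has no non-zero nilpotent ideals. An ideal $I$ of $A$ is semiprime if $A/I$ is semiprime; equivalently, if $K^n\subseteq I$ for an ideal $K$ and some $n$ implies $K\subseteq I$. The radical $\bar\beta^*(A)$ is the intersection of all closed semiprime ideals of $A$.

An intersection of closed semiprime ideals is closed and semiprime: if $K^n$ lies in the intersection, then $K$ lies in each member. So $\bar\beta^*(A)$ is the *smallest* closed ideal with semiprime quotient. It can also be reached from below, by a transfinite process that starts at $\{0\}$. A successor step takes the preimage of the closure of the sum of the nilpotent ideals of the current quotient, and a limit step takes the closure of the union. We shall only use the description as a smallest ideal.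

In a commutative algebra, semiprime means "no non-zero nilpotent elements". If $x^n=0$, then the ideal $\mathbb Cx+Ax$ has $n$-th power zero; conversely, every element of a nilpotent ideal is nilpotent.

**Definition.** An ideal $P$ is *prime* if for all ideals $I,J$ with $IJ\subseteq P$ we have $I\subseteq P$ or $J\subseteq P$.

If $A$ is commutative and $P$ is prime, then $xy\in P$ implies $x\in P$ or $y\in P$. Indeed the ideals $\mathbb Cx+Ax$ and $\mathbb Cy+Ay$ have product inside $\mathbb Cxy+Axy\subseteq P$.

Take $A=\mathbb C[x]/(x^3)$ as a first example. The ideal $(x)$ is nilpotent, so it lies in every semiprime ideal, and $A/(x)=\mathbb C$ is semiprime. Hence $\bar\beta^*(A)=(x)$. The character $x\mapsto0$ has kernel $(x)$, so $T_1(A)\subseteq(x)$, and the chain proved next gives equality.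

## The chain $\bar\beta^*\subseteq\bar P\subseteq T_1$

This is the first half of Theorem 3.

**Step 1: closed primes are semiprime.** The purpose is the inclusion $\bar\beta^*(A)\subseteq\bar P(A)$. Let $P$ be a proper closed prime ideal and $K$ an ideal with $K^n\subseteq P$. If $n\ge2$, then $K\cdot K^{n-1}\subseteq P$, so $K\subseteq P$ or $K^{n-1}\subseteq P$. By induction on $n$, $K\subseteq P$. So every proper closed prime ideal is one of the closed semiprime ideals whose intersection is $\bar\beta^*(A)$, and $\bar\beta^*(A)\subseteq\bar P(A)$. If there are no proper closed primes, then $\bar P(A)=A$ and the inclusion is trivial.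

**Step 2: kernels of irreducible representations are prime.** The purpose is the inclusion $\bar P(A)\subseteq T_1(A)$. Let $\pi\ne0$ be a continuous topologically irreducible representation on $X$; its kernel is a proper closed ideal. Let $I,J$ be ideals with $IJ\subseteq\ker\pi$ and $J\not\subseteq\ker\pi$. The closed span of $\pi(J)X$ is non-zero. It is invariant, because $\pi(a)\pi(j)x=\pi(aj)x$ and $aj\in J$. So it equals $X$. Therefore $\pi(I)X\subseteq\overline{\operatorname{span}}\,\pi(I)\pi(J)X=\{0\}$, that is, $I\subseteq\ker\pi$. Hence $\ker\pi$ is a proper closed prime ideal and contains $\bar P(A)$. Zero representations have kernel $A$ and do not affect the intersection, so $\bar P(A)\subseteq T_1(A)$.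

With the chain in hand, here are some cases in which the conjectured equality does hold.

*Finite-dimensional $A$.* A sum of two nilpotent ideals is nilpotent, so there is a largest nilpotent ideal $N$, and $A/N$ has no non-zero nilpotent ideals. By Wedderburn's theorem $A/N$ is zero or a direct sum of full matrix algebras, each acting irreducibly on its $\mathbb C^d$. The intersection of the kernels of these representations is $N$, so $T_1(A)\subseteq N$. Every semiprime ideal contains $N$, so $N\subseteq\bar\beta^*(A)\subseteq T_1(A)$. All three agree.

*$A=C(K)$, with $K$ compact.* Point evaluations give $T_1(A)=\{0\}$, hence $\bar\beta^*(A)=\{0\}$.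

*Power series without constant term, $\sum_{k\ge1}c_kx^k$ with $\sum|c_k|<\infty$.* The characters $x\mapsto\lambda$ with $|\lambda|\le1$ separate the elements, so again both radicals vanish.

## Open m-systems, and where Zorn's lemma falls short

The sensible first attempt is to prove the conjecture by the argument that works in pure algebra. Take $A$ commutative and semiprime, and $0\ne a\in A$. Then $S=\{a,a^2,a^3,\dots\}$ omits $0$, and it is an m-system, since $a^i\cdot a\cdot a^j=a^{i+j+1}$. Zorn's lemma gives an ideal $P$ maximal among the ideals disjoint from $S$, and (we shall see the argument in a moment) such a $P$ is prime. So $a$ is outside some prime ideal.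

The attempt stops at one word: $P$ need not be *closed*, and only closed primes bear on continuous representations. For a concrete instance, let $A=C[0,1]$ and $a(t)=t$. The ideal $I$ of functions vanishing near $0$ is disjoint from $S$, so we may choose $P\supseteq I$. But $I$ is dense in $\{f:f(0)=0\}$, so $\overline P$ contains $a$. In $C[0,1]$ other closed primes avoid $a$, but nothing in the argument produces one.

The repair is available when $S$ is *open*, because then $P$ is automatically closed. An example of an open m-system in $C[0,1]$ is $\{f:f(1)\neq0\}$. The second half of Theorem 3 says that open m-systems detect membership in $\bar P(A)$ exactly.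

**Step 3: a closed prime missing $a$ gives an open m-system.** This proves one direction of the criterion. Let $P$ be a proper closed prime ideal with $a\notin P$, and put $S=A\setminus P$. It is open, contains $a$, and omits $0$. To see that it is an m-system we show: if $sAt\subseteq P$, then $s\in P$ or $t\in P$. Write $AuA$ for the linear span of the products $xuy$, which is an ideal. A product $(xsy)(x'ty')=x\,(s(yx')t)\,y'$ lies in $P$, so $(AsA)(AtA)\subseteq P$ and one of the two factors lies in $P$. Suppose it is $AsA$. The ideal generated by $s$ is $\langle s\rangle=\mathbb Cs+As+sA+AsA$. In a product $u_1u_2u_3$ of three of its elements, expand the middle one: $u_2$ is a sum of terms $\lambda s$, $xs$, $sx$, $xsy$, and each of $u_1su_3$, $u_1xsu_3$, $u_1sxu_3$, $u_1xsyu_3$ lies in $AsA$. So $\langle s\rangle^3\subseteq AsA\subseteq P$, and by Step 1 $\langle s\rangle\subseteq P$, so $s\in P$. If instead $AtA\subseteq P$, the same argument gives $t\in P$. Thus for $s,t\in S$ we have $sAt\not\subseteq P$, and some $sxt$ lies in $S$.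

**Step 4: an open m-system gives a closed prime.** This proves the other direction. Let $S$ be an open m-system with $a\in S$ and $0\notin S$. The ideal $\{0\}$ is disjoint from $S$, and unions of chains of ideals disjoint from $S$ are ideals disjoint from $S$. So by Zorn's lemma there is an ideal $P$ maximal among the ideals disjoint from $S$. Since $A\setminus S$ is closed and contains $P$, it contains $\overline P$; this is an ideal disjoint from $S$, so $P=\overline P$ by maximality. The ideal $P$ is proper since $a\notin P$. Suppose ideals $I,J$ are not contained in $P$ but $IJ\subseteq P$. By maximality there are $u\in(P+I)\cap S$ and $v\in(P+J)\cap S$. Choose $x\in A$ with $uxv\in S$. Writing $u=p+i$ and $v=p'+j$, we get $uxv=pxv+ixp'+(ix)j\in P+IJ\subseteq P$, which contradicts $P\cap S=\emptyset$. So $P$ is a proper closed prime ideal not containing $a$, and $a\notin\bar P(A)$.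

This completes the proof of Theorem 3. Openness was used only to get $P=\overline P$, so the primeness claimed in the attempt above is also proved. $\square$

## Vanishing products close to $e$

The criterion tells us how to defeat the conjecture. An open m-system containing $e$ contains a ball around $e$. If some product $e_1\cdots e_n$ of points of that ball is $0$ and $A$ is commutative, then the m-system contains an element $e_1x_1e_2x_2\cdots x_{n-1}e_n=0$. Here is the consequence we need, with direct proofs.

**Lemma 4.** Let $A$ be a commutative Banach algebra and $e\in A$. Suppose that for every $\varepsilon>0$ there are finitely many $e_1,\dots,e_n\in A$ with $\|e-e_i\|\le\varepsilon$ for all $i$ and $e_1\cdots e_n=0$. Then $e$ lies in every closed prime ideal, and $\pi(e)=0$ for every continuous topologically irreducible representation $\pi$ of $A$.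

*Proof.* Let $P$ be a closed prime ideal. Since $e_1\cdots e_n=0\in P$, some $e_i\in P$, so $\operatorname{dist}(e,P)\le\|e-e_i\|\le\varepsilon$. As $\varepsilon$ is arbitrary and $P$ is closed, $e\in P$.

Let $\pi$ be a continuous topologically irreducible representation on $X$. For $x\in A$, the operator $\pi(x)$ commutes with $\pi(A)$, so $\ker\pi(x)$ is a closed invariant subspace, hence $\{0\}$ or $X$: each $\pi(x)$ is injective or zero. A product of injective operators is injective, and $X\ne\{0\}$, so $\pi(e_1)\cdots\pi(e_n)=0$ forces some $\pi(e_i)=0$. Then $\|\pi(e)\|=\|\pi(e-e_i)\|\le\|\pi\|\varepsilon$, and $\varepsilon$ is arbitrary. $\square$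

So we want many vanishing products near $e$, without making $e$ nilpotent. The cheapest design would use products of two factors. It cannot work, and neither can any bounded length: if $e_{m,1}\cdots e_{m,n}=0$ with $n$ fixed and $\|e-e_{m,i}\|\to0$ as $m\to\infty$, then continuity of multiplication gives $e^n=0$. The lengths must tend to infinity as $\varepsilon\to0$.

Now try growing lengths by hand. Take a letter $e$ of weight $1$, letters $y_{m,i}$ of weight $1/m$, distinct lengths $n(m)\ge2$, and impose
$$\prod_{i=1}^{n(m)}(e-y_{m,i})=0\qquad(m=1,2,\dots).$$
Is $e$ nilpotent? The relations are homogeneous, so look at a single degree $k$, where only the finitely many $m$ with $n(m)\le k$ matter. Substitute $e\mapsto1$, $y_{m,1}\mapsto1$ for those $m$, and all other letters $\mapsto0$. Each of these relations has a factor $e-y_{m,1}\mapsto0$, while $e^k\mapsto1$. The substitution is bounded on degree $k$ for the weighted $\ell^1$ norm, because only finitely many letters go to $1$: monomials of degree $k$ in those letters have weights bounded below by a positive number. So $e^k$ does not lie in the closed span of the multiples of these relations in degree $k$, for any $k$, and $e$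 is not nilpotent.

Two things remain beyond this calculation. It treats only the element $e$; but $\bar\beta^*=\{0\}$ requires that *no* non-zero element be nilpotent, and elements are infinite sums. Also, only $e$ has been forced into all closed primes, while the letters $y_{m,i}$ have not. The second point is handled by giving every $y_{m,i}$ its own family of relations, and so on down a tree. The first is the heart of the proof.

## The tree of letters and its graded algebra $S$

**The letters.** Let $\mathcal W$ be the countable set of finite (possibly empty) sequences of pairs of positive integers, and fix an injective function $n:\mathcal W\times\mathbb N\to\{2,3,4,\dots\}$. (It is defined on all of $\mathcal W$ so that the tree can be built from it without circularity.) Let $B\subseteq\mathcal W$ be the smallest set that contains the empty sequence $e=\emptyset$ and, with each $b\in B$, all sequences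
$$y_{b,m,i}:=b\text{ extended by }(m,i)\qquad(m\in\mathbb N,\ 1\le i\le n(b,m)).$$
Elements of $B$ are called letters, and the generation of a letter is its length as a sequence. Each letter of generation at least $1$ is $y_{b,m,i}$ for exactly one triple $(b,m,i)$: its last pair is $(m,i)$ and the rest is $b$. Put $|e|=1$ and $|y_{b,m,i}|=|b|/m$.

**The spaces $S_k$.** Let $M_k$ be the set of commutative monomials of degree $k$ in the letters, and extend $|\cdot|$ multiplicatively to monomials. Let $S_k$ be the Banach space of formal sums $f=\sum_{\mu\in M_k}c_\mu\mu$ with
$$\|f\|=\sum_{\mu}|c_\mu||\mu|<\infty .$$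
So $S_0=\mathbb C1$ and $S_1=\ell^1(B,|\cdot|)$. For $f=\sum c_\mu\mu\in S_j$ and $g=\sum d_\nu\nu\in S_k$, the coefficient of $\lambda$ in $fg$ is the finite sum $\sum_{\mu\nu=\lambda}c_\mu d_\nu$. Since $\sum_{\mu,\nu}|c_\mu||d_\nu||\mu||\nu|=\|f\|\|g\|$, this defines $fg\in S_{j+k}$ with $\|fg\|\le\|f\|\|g\|$. Let $S=\bigoplus_{k\ge0}S_k$ be the algebraic direct sum, a commutative graded algebra. A monomial *occurs* in $f$ if its coefficient in $f$ is non-zero.

**Lemma 5.** Every bounded linear map $R:S_1\to S_1$ extends uniquely to a degree-preserving unital homomorphism $R:S\to S$ that is bounded on each $S_k$. If $R$ is invertible on $S_1$ with bounded inverse, the extension is an automorphism of $S$, bicontinuous on each $S_k$.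

*Proof.* Put $R(1)=1$ and $R(b_1\cdots b_k)=R(b_1)\cdots R(b_k)$, which does not depend on the order of the letters. Its norm is at most $\|R\|^k|b_1\cdots b_k|$, so $R$ extends to a bounded linear map on the weighted $\ell^1$ space $S_k$. It is multiplicative on monomials, hence on $S_j\times S_k$ by linearity and continuity. Uniqueness is clear, since finite combinations of monomials are dense in $S_k$. If $R$ is invertible, extend $R^{-1}$ in the same way. Both composites are extensions of the identity of $S_1$, so by uniqueness they are the identity. $\square$

In particular, for any set $Z$ of letters, setting the letters in $Z$ equal to $0$ and fixing the others defines a homomorphism $S\to S$. It deletes all monomials that contain a letter of $Z$ and leaves the rest unchanged.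

**Lemma 6.** If $f\in S_j$ and $g\in S_k$ are non-zero, then $fg\neq0$.

*Proof.* Choose a monomial occurring in $f$ and one occurring in $g$, and set to $0$ all letters not occurring in these two. The image of $S$ is a polynomial ring in finitely many variables, an integral domain. The chosen monomials keep their coefficients, so $f$ and $g$ have non-zero images, and the image of $fg$ is non-zero. $\square$

**The relations.** For $(b,m)\in B\times\mathbb N$ put
$$r_{b,m}=\prod_{i=1}^{n(b,m)}(b-y_{b,m,i}),\qquad q_{b,m}=\prod_{i=1}^{n(b,m)}y_{b,m,i},$$
both in $S_{n(b,m)}$. The elements $r_{b,m}$ are the relations we want, and the monomials $q_{b,m}$ are their simplified forms after a change of variables. Let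
$$F_k=\{(b,m)\in B\times\mathbb N:\ n(b,m)\le k\}.$$
*This set is finite because $n$ is injective*: degree $k$ sees only finitely many relations. Put
$$J_k=\sum_{(b,m)\in F_k}r_{b,m}S_{k-n(b,m)},\qquad J'_k=\sum_{(b,m)\in F_k}q_{b,m}S_{k-n(b,m)} .$$
Since $F_k\subseteq F_{j+k}$, we have $S_jJ_k\subseteq J_{j+k}$. Since $n\ge2$, we have $J_1=\{0\}$.

## Straightening finitely many relations

Consider one relation $(b-y_1)(b-y_2)$ in $\mathbb C[b,y_1,y_2]$. In the variables $b$, $u_i=b-y_i$ it becomes $u_1u_2$, and modulo a squarefree monomial like this there are no nilpotents. We want this simplification for all relations visible in a given degree at once. There are two worries. First, relations are nested: the letter $y_1$ may itself be the top of a relation with factors $y_1-z_i$. Second, the change of variables must be bounded. Substituting $y_{b,m,i}\mapsto b-y_{b,m,i}$ for *all* letters of positive generation is not bounded, since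
$$\|b-y_{b,m,i}\|=|b|+|b|/m=(m+1)\,|y_{b,m,i}| .$$
Finiteness of $F_k$ deals with the second worry, and ordering by generation with the first.

**Lemma 7.** Let $F\subseteq B\times\mathbb N$ be finite. There is an automorphism $T=T_F$ of $S$, degree-preserving and bicontinuous on each $S_k$, with
$$T(y_{b,m,i})=b-y_{b,m,i}\ \text{ if }(b,m)\in F,\ 1\le i\le n(b,m),\qquad T(c)=c\ \text{ for all other letters }c .$$
It satisfies $T(q_{b,m})=r_{b,m}$ for $(b,m)\in F$.

*Proof.* By uniqueness of the triple $(b,m,i)$, the formula defines $T$ on letters without ambiguity. Let $L$ be the finite set consisting of all $y_{b,m,i}$ with $(b,m)\in F$ together with all $b$ with $(b,m)\in F$. Then $T$ maps $\operatorname{span}L$ into itself. Order $L$ by generation. Since $b$ has smaller generation than $y_{b,m,i}$, the matrix of $T$ on $\operatorname{span}L$ is triangular with diagonal entries $\pm1$, so $T$ is invertible there. On the closed span of $B\setminus L$, $T$ is the identity. As $S_1$ is the direct sum of these two closed subspaces and the first is finite-dimensional, $T$ is a bounded automorphism of $S_1$ with bounded inverse. Lemma 5 extends it to $S$. Finally, $T(q_{b,m})=\prod_iT(y_{b,m,i})=\prod_i(b-y_{b,m,i})=r_{b,m}$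 for $(b,m)\in F$. $\square$

In the nested example, with $T(y)=b-y$, $T(z)=y-z$ and $b$ fixed, $T$ is not an involution: $T^2(z)=(b-y)-(y-z)=b-2y+z$. Its inverse is given by $T^{-1}(y)=b-y$ and $T^{-1}(z)=b-y-z$; indeed $T(b-y-z)=b-(b-y)-(y-z)=z$.

**Lemma 8.** $J'_k$ is the set $D_k$ of all $f\in S_k$ such that every monomial occurring in $f$ is divisible by some $q_{b,m}$ with $(b,m)\in F_k$. It is closed in $S_k$. Moreover $J_k=T_F(J'_k)$ whenever $F\supseteq F_k$ is finite, and in particular $J_k$ is closed.

*Proof.* A monomial occurring in a sum of elements $q_{b,m}g_{b,m}$ occurs in one of them, hence is divisible by that $q_{b,m}$; so $J'_k\subseteq D_k$. Conversely, let $f=\sum c_\mu\mu\in D_k$. Assign each occurring monomial to one of the finitely many $q_{b,m}$, $(b,m)\in F_k$, that divide it, and let $g_{b,m}$ be the sum of $c_\mu\,(\mu/q_{b,m})$ over the monomials assigned to $(b,m)$. Since $|\mu/q_{b,m}|=|\mu|/|q_{b,m}|$, we have $\|g_{b,m}\|\le\|f\|/|q_{b,m}|<\infty$, so $g_{b,m}\in S_{k-n(b,m)}$ and $f=\sum q_{b,m}g_{b,m}\in J'_k$. The set $D_k$ is defined by the vanishing of certain coefficients, and coefficients are continuous functionals on $S_k$, so $D_k$ is closed.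

For $F\supseteq F_k$ the automorphism $T=T_F$ maps each $S_{k-n(b,m)}$ onto itself and each $q_{b,m}$ with $(b,m)\in F_k$ to $r_{b,m}$. Hence $T(J'_k)=\sum_{(b,m)\in F_k}r_{b,m}S_{k-n(b,m)}=J_k$. Since $T$ is a homeomorphism of $S_k$, $J_k$ is closed. $\square$

## Powers outside $J_k$ stay outside

**Lemma 9.** If $z\in S_k$ with $k\ge1$, $N\ge1$, and $z^N\in J_{kN}$, then $z\in J_k$.

*Proof.* **Step 1: pass to monomial relations.** The hypothesis involves the relations visible in degree $kN$, so we straighten all of those. Let $F=F_{kN}\supseteq F_k$, $T=T_F$ and $w=T^{-1}z\in S_k$. By Lemma 8, $J_{kN}=T(J'_{kN})$, so $w^N\in J'_{kN}$.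

**Step 2: kill the relations in many ways.** The aim is to show that many substitutions annihilate $w$. For each choice function $s$ on $F$ with $s(b,m)\in\{1,\dots,n(b,m)\}$, let $\varphi_s:S\to S$ be the homomorphism that sets the letters $y_{b,m,s(b,m)}$, $(b,m)\in F$, equal to $0$. It kills every $q_{b,m}$ with $(b,m)\in F$, hence $\varphi_s(J'_{kN})=0$ and $\varphi_s(w)^N=0$. By Lemma 6, $\varphi_s(w)=0$. Since $\varphi_s$ only deletes monomials, this says: *for every $s$, each monomial occurring in $w$ contains one of the letters $y_{b,m,s(b,m)}$ with $(b,m)\in F$.*

**Step 3: read off divisibility.** We now show that each monomial $\mu$ occurring in $w$ is divisible by some $q_{b,m}$ with $(b,m)\in F$. If not, then, since each $q_{b,m}$ is a product of *distinct* letters, for each $(b,m)\in F$ some letter $y_{b,m,i}$ fails to divide $\mu$; let $s(b,m)$ be such an $i$. For this $s$ the monomial $\mu$ contains none of the letters $y_{b,m,s(b,m)}$, contrary to Step 2.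

**Step 4: return to degree $k$.** We must replace $F=F_{kN}$ by $F_k$. If $q_{b,m}$ divides $\mu$, comparing degrees gives $n(b,m)\le k$, that is, $(b,m)\in F_k$. So by Lemma 8, $w\in J'_k$, and $z=Tw\in T(J'_k)=J_k$, because $F\supseteq F_k$. $\square$

## The quotient algebra $A$ and the proof of Theorem 1

Let $A_k=S_k/J_k$ for $k\ge1$, a Banach space because $J_k$ is closed. Since $S_jJ_k\subseteq J_{j+k}$, the products of $S$ induce products $A_j\times A_k\to A_{j+k}$, and taking infima over representatives gives $\|uv\|\le\|u\|\|v\|$. Let $\omega_k>0$ $(k\ge1)$ satisfy $\omega_{j+k}\le\omega_j\omega_k$; for Theorem 1 take $\omega_k=1$. Put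
$$A=\Big\{a=(a_k)_{k\ge1}:\ a_k\in A_k,\ \|a\|=\sum_{k\ge1}\omega_k\|a_k\|<\infty\Big\},\qquad (ac)_k=\sum_{i+j=k}a_ic_j .$$
As an $\ell^1$-sum of Banach spaces, $A$ is complete. The product is commutative and associative, and
$$\|ac\|\le\sum_{i,j}\omega_{i+j}\|a_i\|\|c_j\|\le\|a\|\|c\| .$$
Each $S_k$ has a countable set of monomials with dense span, so $A$ is separable. Since $J_1=\{0\}$, $A_1=S_1\ne\{0\}$, so $A\neq\{0\}$.

For a letter $b$ write $\bar b\in A_1\subseteq A$ for its image; then $\|\bar b\|=\omega_1|b|$. Finite products of the $\bar b$ span a dense subspace of $A$, because finite combinations of monomials are dense in each $S_k$. Finally, for $n=n(b,m)$ the pair $(b,m)$ belongs to $F_n$, so $r_{b,m}\in J_n$, which means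
$$\prod_{i=1}^{n(b,m)}(\bar b-\bar y_{b,m,i})=0\qquad(b\in B,\ m\in\mathbb N).\tag{1}$$

**Step 1: $A$ has no non-zero nilpotents.** This gives part 1 of Theorem 1. Let $0\ne a\in A$, let $k$ be least with $a_k\ne0$, and write $a_k=z+J_k$ with $z\in S_k\setminus J_k$. Since all lower components of $a$ vanish, the degree-$kN$ component of $a^N$ is $a_k^N=z^N+J_{kN}$. By Lemma 9 it is non-zero for every $N\ge1$, so $a^N\ne0$. A non-zero nilpotent ideal would contain a non-zero nilpotent element, so $A$ is semiprime. Thus $\{0\}$ is a closed ideal with semiprime quotient, and $\bar\beta^*(A)=\{0\}$.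

**Step 2: every letter is a limit of zero-divisors of the right kind.** This lets us apply Lemma 4 to each letter. Fix $b\in B$. For each $m$ the factors $e_i=\bar b-\bar y_{b,m,i}$ in (1) satisfy $\|\bar b-e_i\|=\|\bar y_{b,m,i}\|=\omega_1|b|/m$, and their product is $0$. Since $m$ is arbitrary, the hypothesis of Lemma 4 holds for $\bar b$.

**Step 3: pass from letters to $A$.** This gives part 2. Let $\pi$ be a continuous topologically irreducible representation of $A$. By Lemma 4, $\pi(\bar b)=0$ for every letter $b$. The letters generate a dense subalgebra and $\pi$ is continuous, so $\pi=0$. Every continuous topologically irreducible representation therefore has kernel $A$, and $T_1(A)=A$. If $P$ is a closed prime ideal, then by Lemma 4 it contains every $\bar b$, hence all products of letters, hence their closed span $A$; so $P$ is not proper. $\square$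

So $T_1(A)=A\ne\{0\}=\bar\beta^*(A)$, and Conjecture 12.1 is false.

**Remark (one generation only).** Suppose we keep only the letters $e$ and $y_{e,m,i}$ and the relations $r_{e,m}$. Lemmas 5 to 9 and Step 1 go through unchanged, and Step 2 applies to $e$, so the resulting algebra still satisfies $\bar\beta^*=\{0\}$ and $\bar e\in T_1$: the conjectured equality already fails. But $T_1$ is not everything. Take $\omega_k=1$ and let $\chi$ send $y_{e,1,2}\mapsto\frac12$ and all other letters to $0$. A monomial of degree $k$ is sent to $2^{-k}$ if it is $y_{e,1,2}^k$, whose weight is $1$, and to $0$ otherwise, so $|\chi(f)|\le\|f\|$ on each $S_k$. Each $r_{e,m}$ has the factor $e-y_{e,m,1}$, which $\chi$ sends to $0$, so $\chi$ vanishes on each $J_k$. Hence $\chi$ induces a continuous character of the algebra that is non-zero at $\bar y_{e,1,2}$. The further generations of the tree are there to remove such characters.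

## Weights and the decay of long products

The construction left the weights $\omega_k$ free, and Steps 1 to 3 above used only $\omega_k>0$ and $\omega_{j+k}\le\omega_j\omega_k$. Theorem 2 is a choice of weights. To see what is possible, consider one variable: sums $\sum_{k\ge1}c_kx^k$ with norm $\sum e^{-k^2}|c_k|$. For $K=k_1+\dots+k_n$ we have $K^2-\sum k_i^2=\sum_{i\ne j}k_ik_j\ge n(n-1)$, so a product of $n$ elements of norm at most $1$ has norm at most $e^{-n(n-1)}$. A Banach algebra is called *uniformly topologically nilpotent* if $\sup\{\|a_1\cdots a_n\|^{1/n}:\|a_i\|\le1\}\to0$ as $n\to\infty$; this one-variable algebra is an example. An algebra as in Theorem 2 with $\delta_n^{1/n}\to0$ is another. So by Theorem 2 the conjecture fails even among uniformly topologically nilpotent algebras, at any prescribed rate.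

*Proof of Theorem 2.* **Step 1: choose the weights.** We want $\omega$ to decrease faster than the given $\delta_n$ demand. Put $c_1=0$ and $c_n=\max_{2\le j\le n}\log(1/\delta_j)$ for $n\ge2$. This sequence is non-negative and non-decreasing. Put
$$g(k)=\sum_{j\le k}c_j,\qquad\omega_k=e^{-kg(k)} .$$

**Step 2: compare $\omega$ of a sum with the product.** This is the inequality that gives both submultiplicativity and the decay. Let $n\ge2$, $k_1,\dots,k_n\ge1$ and $K=k_1+\dots+k_n$. Then $K\ge n$ and each $k_i\le K-1$. As $g$ is non-decreasing,
$$Kg(K)-\sum_ik_ig(k_i)=\sum_ik_i\big(g(K)-g(k_i)\big)\ge K\big(g(K)-g(K-1)\big)=Kc_K\ge c_K\ge c_n\ge\log(1/\delta_n).$$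
Exponentiating,
$$\omega_{k_1+\dots+k_n}\le\delta_n\,\omega_{k_1}\cdots\omega_{k_n}.\tag{2}$$
For $n=2$, since $\delta_2\le1$, this gives $\omega_{j+k}\le\omega_j\omega_k$. So the construction of $A$ and the proof of Theorem 1 apply to this $\omega$.

**Step 3: estimate products.** It remains to pass from weights to norms. Let $a_1,\dots,a_n\in A$ and write $a_{i,k}$ for the degree-$k$ component of $a_i$. The component of $a_1\cdots a_n$ in degree $K$ is the sum of $a_{1,k_1}\cdots a_{n,k_n}$ over $k_1+\dots+k_n=K$. By (2),
$$\|a_1\cdots a_n\|\le\sum_{k_1,\dots,k_n}\omega_{k_1+\dots+k_n}\prod_i\|a_{i,k_i}\|\le\delta_n\sum_{k_1,\dots,k_n}\prod_i\omega_{k_i}\|a_{i,k_i}\|=\delta_n\prod_i\|a_i\| .\qquad\square$$
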